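
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Context-free nonerasing pattern languages that are not regular exist over every finite alphabet with at least two letters}


\begin{abstract}
A nonerasing pattern language consists of all words obtained from a fixed word in terminals and variables by replacing each variable, consistently, by a nonempty terminal word. We show that over every finite alphabet with at least two letters some nonerasing pattern language is context-free but not regular; the case of four or more letters was posed as an open question. We give an explicit sequence of patterns $\alpha_0,\alpha_1,\alpha_2,\dots$ such that the language of $\alpha_r$ is regular over alphabets with at most $r+1$ letters, linear context-free but not regular over alphabets with $r+2$ letters, and not context-free over larger alphabets.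
\end{abstract}

\section{The question and the answer}

Let $\Sigma$ be a finite nonempty alphabet of \emph{terminals} and let $X$ be a countably infinite set of \emph{variables}, disjoint from $\Sigma$. A \emph{pattern} is a finite word $\alpha\in(\Sigma\cup X)^*$. A \emph{substitution} is a morphism $\sigma\colon(\Sigma\cup X)^*\to\Sigma^*$ with $\sigma(a)=a$ for all $a\in\Sigma$; it is \emph{nonerasing} if $\sigma(x)\neq\varepsilon$ for all $x\in X$. The \emph{NE-pattern language} of $\alpha$ is
\[
L_{\mathrm{NE},\Sigma}(\alpha)=\{\sigma(\alpha):\sigma\text{ a nonerasing substitution}\}.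
\]
When is such a language context-free without being regular?

If every variable occurs at most once in $\alpha$, the language is a product of letters and copies of $\Sigma^+$, hence regular. Repeated variables copy words, and this can have very different effects. The language of $xx$ is $\{uu:u\in\Sigma^+\}$, which is not context-free as soon as $|\Sigma|\ge2$. On the other hand, the language of $z_1xz_2xz_3$ is $\bigcup_{a\in\Sigma}\Sigma^+a\Sigma^+a\Sigma^+$, which is regular: the word substituted for $x$ can be cut down to its first letter, because the variables $z_2$ and $z_3$ absorb the rest. We look for patterns between these extremes, in which unbounded words are copied, but essentially only words that carry as little information as a single number. The larger the alphabet, the harder this seems to be: over four letters, say, a variable may be replaced by an arbitrary word over four letters, and copying arbitrary words over two of them can already lead out of the context-free languages. One might therefore guess that over large alphabets a context-free NE-pattern language must be regular.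

For alphabets with two and with three letters, non-regular context-free NE-pattern languages are known to exist; for at least four letters the question was stated as open in \cite{source}. We show that the guess above is wrong: such languages exist over every finite alphabet with at least two letters.

To describe the patterns, fix a letter $e\in\Sigma$. Each symbol $\diamond$ stands for a new variable that occurs nowhere else. Let
\[
\alpha_0=\diamond\,x\,\diamond\,e\,x\,e\,\diamond ,
\]
and for $r\ge1$ let $x,y',y_1,\dots,y_r$ be distinct variables, let $y_0$ denote the terminal $e$, and put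
\[
\alpha_r=\diamond y_1\diamond y_0\;\cdot\;\diamond y_2\diamond y_1\;\cdots\;\diamond y_{r-1}\diamond y_{r-2}\;\cdot\;\diamond y_r\diamond y'\diamond y_{r-1}\;\cdot\;\diamond\,x\,\diamond\,y_r\,x\,y'\,\diamond .
\]
The groups $\diamond y_i\diamond y_{i-1}$ run over $1\le i\le r-1$; the next group has the same form for $i=r$, with $y'\diamond$ inserted. Thus
\begin{align*}
\alpha_1&=\diamond y_1\diamond y'\diamond e\;\cdot\;\diamond\, x\,\diamond\, y_1\,x\,y'\,\diamond,\\
\alpha_2&=\diamond y_1\diamond e\;\cdot\;\diamond y_2\diamond y'\diamond y_1\;\cdot\;\diamond\, x\,\diamond\, y_2\,x\,y'\,\diamond .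
\end{align*}
A \emph{linear} language is one generated by a context-free grammar in which each right-hand side contains at most one nonterminal.

\begin{theorem}\label{thm:main}
If $|\Sigma|=k\ge3$, then $L_{\mathrm{NE},\Sigma}(\alpha_{k-2})$ is context-free, even linear, and not regular.
\end{theorem}

In particular, non-regular context-free NE-pattern languages exist over every finite alphabet with at least four letters. Theorem~\ref{thm:main} is contained in the following sharper statement.

\begin{theorem}\label{thm:sharp}
For every $r\ge0$ and every finite alphabet $\Sigma$ containing $e$, the language $L_{\mathrm{NE},\Sigma}(\alpha_r)$ is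
\begin{itemize}
\item regular if $|\Sigma|\le r+1$;
\item linear context-free but not regular if $|\Sigma|=r+2$;
\item not context-free if $|\Sigma|\ge r+3$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:iff}
There is an NE-pattern language over $\Sigma$ that is context-free and not regular if and only if $|\Sigma|\ge2$.
\end{corollary}

\begin{proof}
If $|\Sigma|\ge2$, take $\alpha_{|\Sigma|-2}$ and apply Theorem~\ref{thm:sharp}. If $\Sigma=\{a\}$ and a pattern contains $m$ terminals and variables with multiplicities $m_1,\dots,m_n$, then its NE-language is $a^m(a^{m_1})^+\cdots(a^{m_n})^+$, which is regular.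
\end{proof}

\begin{remark}
It matters that substitutions are nonerasing. For $r\ge1$ the pattern $\alpha_r$ contains exactly one terminal, the letter $e$, and begins and ends with a $\diamond$. If erasing were allowed, erasing all variables except the first and the last would produce all of $\Sigma^*e\Sigma^*$, and nothing else can occur, so the language would be regular.
\end{remark}

The idea of the proof is that a word can usually be obtained from $\alpha_r$ in several ways, and we choose one in which the word $u$ substituted for $x$ is as short as possible. We show that then $u$ either has bounded length or avoids $r+1$ distinct letters, except possibly at its end. Over $r+2$ letters this leaves essentially the powers of one letter.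

Section~\ref{sec:two} proves Theorem~\ref{thm:sharp} for $r=0$ by hand and isolates the two lemmas that give all negative statements. Section~\ref{sec:idea} explains on $r=1$ and $r=2$ what the variables $y_i$ are for. The remaining sections carry out the proof for $r\ge1$. We use that regular languages are closed under finite union, intersection and concatenation; that linear languages are closed under finite union and under concatenation with a regular language on either side (let the grammar first produce the prefix letter by letter from the left, then the suffix letter by letter from the right, then the middle); and that context-free languages are closed under intersection with regular languages and under finite transductions.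

\section{The case $r=0$: making the copied word short}\label{sec:two}

Write $L_0=L_{\mathrm{NE},\Sigma}(\alpha_0)$. By definition
\[
L_0=\bigcup_{u\in\Sigma^+}\Sigma^+\,u\,\Sigma^+\,e\,u\,e\,\Sigma^+ .
\]
The same word can belong to the terms of this union for several $u$, and we always look for the shortest one. Over $\{e,c\}$, for instance,
\[
c\cdot \boldsymbol{cec}\cdot c\cdot e\,\boldsymbol{cec}\,e\cdot c
\;=\; c\cdot \boldsymbol{c}\cdot ecc\cdot e\,\boldsymbol{c}\,e\cdot cec ,
\]
so here $u=cec$ can be replaced by $u=c$. This is a general phenomenon.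

\begin{lemma}\label{lem:short0}
Let $w\in L_0$ and let $u$ be a shortest nonempty word with $w\in\Sigma^+u\Sigma^+eue\Sigma^+$. Then $|u|=1$ or $u\in(\Sigma\setminus\{e\})^+$.
\end{lemma}

\begin{proof}
Write $w=q_0\,u\,q_1\,e\,u\,e\,q_2$ with $q_0,q_1,q_2\in\Sigma^+$ and suppose $|u|\ge2$ and $u=u_1eu_2$. Then $u_1\ne\varepsilon$ or $u_2\neq\varepsilon$. If $u_1\neq\varepsilon$, then
\[
w=q_0\cdot u_1\cdot(eu_2q_1)\cdot e\,u_1\,e\cdot(u_2eq_2)
\]
shows that $u_1$ could be used instead of $u$. If $u_2\ne\varepsilon$, then
\[
w=(q_0u_1e)\cdot u_2\cdot(q_1eu_1)\cdot e\,u_2\,e\cdot q_2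
\]
shows the same for $u_2$. Both contradict the choice of $u$.
\end{proof}

\paragraph{Positive statements for $r=0$.}
If $|\Sigma|=1$, a shortest $u$ has length $1$ by Lemma~\ref{lem:short0}, and $L_0=\Sigma^+e\,\Sigma^+e\,e\,e\,\Sigma^+$ is regular. If $\Sigma=\{e,c\}$, then
\[
L_0=\bigcup_{|u|=1}\Sigma^+u\Sigma^+eue\Sigma^+\;\cup\;\bigcup_{n\ge1}\Sigma^+c^n(\Sigma^+e)\,c^n\,e\,\Sigma^+ .
\]
Here ``$\subseteq$'' is Lemma~\ref{lem:short0}, and ``$\supseteq$'' is clear. For regular $R$ the language $\{c^nzc^n:n\ge1,\ z\in R\}$ is linear, by rules $A\to cAc\mid cBc$ where $B$ generates $R$ by right-linear rules. Hence $L_0$ is linear.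

\paragraph{Negative statements.}
For these we look at words in which $u$ is forced. Three occurrences of a delimiter suffice.

\begin{lemma}\label{lem:delim}
Let $a\in\Sigma$, $u,v\in(\Sigma\setminus\{a\})^+$ and $\hat u\in\Sigma^+$. Then
\[
v\,a\,u\,a\,a\in\Sigma^+\,\hat u\,\Sigma^+\,a\,\hat u\,a\,\Sigma^+
\quad\Longleftrightarrow\quad \hat u=u\ \text{ and }\ v\in\Sigma^+u\Sigma^+ .
\]
\end{lemma}

\begin{proof}
``$\Leftarrow$'' is immediate. For ``$\Rightarrow$'' note that the word on the left has exactly three occurrences of $a$, the third being its last letter. The factor $a\hat ua$ is followed by a nonempty word, so its final $a$ is not the third occurrence. Hence it starts at the first $a$ and ends at the second. So $\hat u=u$, and the part in front of this factor gives $v\in\Sigma^+u\Sigma^+$.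
\end{proof}

\begin{lemma}\label{lem:negative}
Let $a\in\Sigma$, let $\emptyset\neq\Gamma\subseteq\Sigma\setminus\{a\}$, let $\pi\in\Sigma^*$, and suppose that a language $L\subseteq\Sigma^*$ satisfies
\[
L\cap\pi\,\Gamma^+a\,\Gamma^+aa=\{\pi\,v\,a\,u\,aa: u\in\Gamma^+,\ v\in\Gamma^+u\,\Gamma^+\}.
\]
Then $L$ is not regular. If $|\Gamma|\ge2$, then $L$ is not context-free.
\end{lemma}

\begin{proof}
Let $c\in\Gamma$. Then
\[
L\cap\pi c^+ac^+aa=\{\pi c^Mac^naa:n\ge1,\ M\ge n+2\}.
\]
For $3\le M<M'$ the prefixes $\pi c^M$ and $\pi c^{M'}$ are Myhill--Nerode inequivalent with respect to this intersection: appending $a\,c^{M'-2}aa$ yields a member only in the second case. So the intersection has infinitely many classes and is not regular, and neither is $L$.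

Now let $c,d\in\Gamma$ be distinct, and intersect $L$ with the regular language
\[
\pi\; c\,d\,c^+d\,c^+d\,c\; a\; d\,c^+d\,c^+d\;aa .
\]
For $v=c\,dc^idc^jd\,c$ and $u=dc^{i'}dc^{j'}d$, both words contain exactly three letters $d$, and $u$ begins and ends with $d$. So $v\in\Gamma^+u\,\Gamma^+$ holds exactly when $i=i'$ and $j=j'$. The intersection is therefore
\[
\{\pi\, c\,dc^idc^jd\,c\,a\,dc^idc^jd\,aa:i,j\ge1\}.
\]
A finite transducer that skips $\pi$, follows the regular expression, and outputs $1,2,3,4$, respectively, for the letters of the four blocks $c^+$ and nothing otherwise maps it onto $\{1^i2^j3^i4^j:i,j\ge1\}$. This language is not context-free: with $i=j$ equal to the constant of the pumping lemma, the pumped part meets at most two adjacent blocks, so pumping either destroys the order of the blocks or changes the length of a block without changing that of the block two places away. By the closure properties, $L$ is not context-free.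
\end{proof}

For $r=0$ and $|\Sigma|\ge2$ put $a=e$, $\pi=\varepsilon$, $\Gamma=\Sigma\setminus\{e\}$. By Lemma~\ref{lem:delim}, a word $v\,e\,u\,ee$ with $u,v\in\Gamma^+$ lies in $L_0$ exactly when $v\in\Sigma^+u\Sigma^+$, that is, when $v\in\Gamma^+u\,\Gamma^+$. This is the hypothesis of Lemma~\ref{lem:negative} for $L=L_0$. So $L_0$ is not regular if $|\Sigma|=2$ and not context-free if $|\Sigma|\ge3$. This proves Theorem~\ref{thm:sharp} for $r=0$.

\section{How to exclude further letters}\label{sec:idea}

This section is informal; the proofs follow in the later sections.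

Over two letters, everything rests on the fact that a long copied word can be assumed to avoid $e$, which leaves only powers of one letter. With more letters, more of them must be excluded. The shortening in Lemma~\ref{lem:short0} cuts $u$ at a letter equal to one of its two neighbors in $\cdots e\,u\,e\cdots$. A word has only two neighbors, so cutting alone can exclude at most two letters. For larger alphabets we need another way to shorten $u$. It can be seen already for $r=1$.

\paragraph{Three letters, $r=1$.}
We shall see in Section~\ref{sec:readings} that the words in the language of $\alpha_1=\diamond y_1\diamond y'\diamond e\diamond x\diamond y_1xy'\diamond$ are those of the form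
\begin{equation}\label{eq:r1}
w\in\;\Sigma^+f\,\Sigma^+g\,\Sigma^+e\,\Sigma^+\;u\;\Sigma^+\,f\,u\,g\,\Sigma^+\qquad(f,g\in\Sigma,\ u\in\Sigma^+).
\end{equation}
The neighbors of the second copy of $u$ are now letters $f,g$ of our choice, but they must be \emph{announced}, in this order, in front of some letter $e$, and that $e$ must precede the first copy of $u$.

Suppose $u$ is very long and contains $e$, say $u=u_1eu_2$ with $u_2$ very long. By the pigeonhole principle, $u_2$ contains many disjoint copies of some word $p\tau p$, where $p$ is a letter and $\tau$ is a nonempty word of bounded length. Write $w=d\,u\,q\,f\,u\,g\,q'$ and use the letter $e$ inside the \emph{second} copy of $u$: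
\[
w=\underbrace{d\,u\,q\,f\,u_1}_{\in\,\Sigma^+p\,\Sigma^+p\,\Sigma^+}\;e\;\underbrace{u_2\,g\,q'}_{\in\,\Sigma^+\tau\,\Sigma^+\,p\tau p\,\Sigma^+}.
\]
This is of the form \eqref{eq:r1} with $f$ and $g$ replaced by $p$ and with $u$ replaced by the short word $\tau$. The whole reading of $w$ has been restarted at a later $e$: in front of it we may announce new delimiters, and behind it we find a short copied word between these delimiters. (If $u_1$ is long instead, the $e$ in the first copy of $u$ does the job.) The same happens if $f=e$, for then the letter $f$ in front of the second $u$ is an $e$ between two copies of $u$. Finally, cutting at $f$ works as for $r=0$. So if $u$ is as short as possible and still longer than a certain bound, then $f\neq e$, the letter $e$ does not occur in $u$, and $f$ can occur only at the end of $u$. Over three letters this leaves $u=c^n$ or $u=c^nf$.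

\paragraph{Four letters, $r=2$.}
For $\alpha_2$ the form of the words is
\[
\Sigma^+f_1\,\Sigma^+e\;\cdot\;\Sigma^+f_2\,\Sigma^+g\,\Sigma^+f_1\,\Sigma^+\;u\;\Sigma^+\,f_2\,u\,g\,\Sigma^+ .
\]
The delimiters $f_2,g$ are announced in front of $f_1$, and $f_1$ itself is announced in front of $e$. If $f_1$ occurs in the long word $u$, we keep the first group and restart at this $f_1$, with new $f_2$ and $g$. If $e$ occurs in $u$, we restart there, with new $f_1$, $f_2$ and $g$. If $f_2=f_1$ or $f_2=e$, we restart in the same two ways at the $f_2$ between the two copies of $u$. The one new situation is $f_1=e$. Then $\Sigma^+f_2\cdots f_1=\Sigma^+f_2\cdots e$ can be read as a \emph{first} group announcing $f_2$; the chain has become shorter by one, and the $f_2$ between the copies of $u$ now plays the role of $f_1$, so that we can restart at it. Cutting at $f_2$ works as before. Altogether three distinct letters are excluded, except that $f_2$ may be the last letter of $u$. The general chain $f_1f_0,\,f_2f_1,\dots,f_rf_{r-1}$ continues in this way.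

\paragraph{The delimiters.}
In this construction both delimiters must be announced. If $y'$ occurred only behind the second $x$, any letter could follow that $x$, and $u$ could be cut to its first letter; if $y_r$ occurred only in front of the second $x$, $u$ could be cut to its last letter. We also use different variables $y_r$ and $y'$, because we want to cut the words substituted for them to single letters: of the delimiter in front of $x$ only the last letter can be kept, of the one behind $x$ only the first.

\section{Readings}\label{sec:readings}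

From now on $r\ge1$, $k=|\Sigma|\ge1$ is arbitrary, and $L=L_{\mathrm{NE},\Sigma}(\alpha_r)$. For $f=(f_1,\dots,f_r)\in\Sigma^r$ we always put $f_0=e$. Let
\[
G_l(f)=\Sigma^+f_l\,\Sigma^+f_{l-1}\quad(1\le l\le r),\qquad P_j(f)=G_1(f)\,G_2(f)\cdots G_j(f)\quad(0\le j\le r-1),
\]
with $P_0(f)=\{\varepsilon\}$, and for $g\in\Sigma$ and $u\in\Sigma^+$ let
\begin{align*}
D(f,g)&=P_{r-1}(f)\;\Sigma^+f_r\,\Sigma^+g\,\Sigma^+f_{r-1}\,\Sigma^+,\\
K(f,g,u)&=D(f,g)\;u\;\Sigma^+\,f_r\,u\,g\,\Sigma^+ .
\end{align*}
A triple $(f,g,u)$ with $w\in K(f,g,u)$ is called a \emph{reading} of $w$, and $u$ is its \emph{core}. We shall use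
\begin{equation}\label{eq:D}
D(f,g)\,\Sigma^*\subseteq D(f,g),\qquad
D(f,g)\subseteq P_j(f)\,\Sigma^+\ (0\le j\le r-1),\qquad
D(f,g)\subseteq G_1(f)\cdots G_r(f)\,\Sigma^+,
\end{equation}
where the last inclusion absorbs the letter $g$ into a gap, $\Sigma^+g\Sigma^+\subseteq\Sigma^+$.

\begin{lemma}\label{lem:normal}
$L$ is the union of the languages $K(f,g,u)$ with $f\in\Sigma^r$, $g\in\Sigma$, $u\in\Sigma^+$.
\end{lemma}

\begin{proof}
Substituting $f_i$ for $y_i$, $g$ for $y'$, $u$ for $x$ and arbitrary nonempty words for the variables $\diamond$ gives exactly $K(f,g,u)$; hence ``$\supseteq$''. Conversely, let $\sigma$ be nonerasing; we show that $\sigma(\alpha_r)$ also arises from a substitution of this kind. For $1\le i<r$ both occurrences of $y_i$ in $\alpha_r$ are followed by a $\diamond$, so we can replace $\sigma(y_i)$ by its first letter and let these $\diamond$'s absorb the rest. The same applies to $y'$, whose two occurrences are followed by $\diamond$'s. Both occurrences of $y_r$ are preceded by a $\diamond$, so we can replace $\sigma(y_r)$ by its last letter and let these $\diamond$'s absorb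 the rest. The resulting word is unchanged, and the first and last letters exist because $\sigma$ is nonerasing.
\end{proof}

\section{Restarting a reading}

We now make precise that a long word contains enough material for a complete short reading. For $p\in\Sigma$ and $\tau\in\Sigma^+$ call a word $v$ \emph{$(p,\tau)$-rich} if
\[
v=\gamma_0\,p\tau p\,\gamma_1\,p\tau p\,\gamma_2\cdots p\tau p\,\gamma_{2r+1}
\]
with $2r+1$ displayed copies of $p\tau p$, with $\gamma_0,\gamma_{2r+1}\in\Sigma^+$ and $\gamma_1,\dots,\gamma_{2r}\in\Sigma^*$. A word with a $(p,\tau)$-rich factor is $(p,\tau)$-rich. If $v$ is $(p,\tau)$-rich, then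
\begin{align}
v&\in\Sigma^+\,p\,\Sigma^+\,p\,\Sigma^+,\label{eq:rich1}\\
v&\in\Sigma^+\,(p\,\Sigma^+)^t\;\tau\;\Sigma^+\;p\tau p\;\Sigma^+\qquad\text{for }0\le t\le 2r-1.\label{eq:rich2}
\end{align}
For \eqref{eq:rich1} use the two letters $p$ of one copy. For \eqref{eq:rich2} use the first $p$ of each of the first $t$ copies, the $\tau$ of copy $t+1$, and all of copy $t+2\le 2r+1$. The gaps are nonempty: the $p$ used from one of the first $t$ copies is followed by $\tau p$, which remains in the gap; the used $\tau$ lies between two letters $p$, which remain in the gaps; the outer gaps contain $\gamma_0$ and $\gamma_{2r+1}$.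

\begin{lemma}\label{lem:rich}
There is a number $N=N(k,r)\ge 2k+3$ such that every word $v\in\Sigma^*$ with $|v|\ge N$ is $(p,\tau)$-rich for some $p\in\Sigma$ and some $\tau$ with $1\le|\tau|<2k$.
\end{lemma}

\begin{proof}
In a word of length $2k+1$ some letter $p$ occurs at least three times. Taking the first and the third of these occurrences, we obtain a factor $p\tau p$ with $1\le|\tau|\le2k-1$. Let $Q$ be the number of pairs $(p,\tau)$ with $p\in\Sigma$ and $1\le|\tau|\le 2k-1$, and let $N=(2k+1)(2rQ+1)+2$. If $|v|\ge N$, remove the first and the last letter of $v$ and cut $2rQ+1$ consecutive blocks of length $2k+1$ from the rest. By the pigeonhole principle one pair $(p,\tau)$ is obtained from at least $2r+1$ of these blocks. The corresponding factors $p\tau p$ are disjoint and contain neither the first nor the last letter of $v$, so $v$ is $(p,\tau)$-rich.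
\end{proof}

\begin{lemma}[Restart]\label{lem:restart}
Let $f\in\Sigma^r$, $0\le j\le r-1$, and
\[
w=h\;v_1\;f_j\;v_2,\qquad h\in P_j(f),
\]
where $v_1$ and $v_2$ have a common factor of length at least $N$. Then $w$ has a reading whose core is shorter than $2k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rich} the common factor, and hence $v_1$ and $v_2$, are $(p,\tau)$-rich for some $p$ and $\tau$ with $|\tau|<2k$. We keep the first $j$ groups and announce only $p$ from then on. Let $f^*=(f_1,\dots,f_j,p,\dots,p)\in\Sigma^r$. We claim that $w\in K(f^*,p,\tau)$.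

If $j=r-1$, then
\[
K(f^*,p,\tau)=P_{r-1}(f)\cdot\Sigma^+p\,\Sigma^+p\,\Sigma^+\cdot f_{r-1}\cdot\Sigma^+\,\tau\,\Sigma^+\,p\tau p\,\Sigma^+ ,
\]
and $w$ lies in it by \eqref{eq:rich1} for $v_1$ and \eqref{eq:rich2} with $t=0$ for $v_2$.

If $j<r-1$, then group $j+1$ of $P_{r-1}(f^*)$ is $\Sigma^+p\,\Sigma^+f_j$. It is followed by the $r-j-2$ groups $\Sigma^+p\,\Sigma^+p$ and then by $\Sigma^+p\,\Sigma^+p\,\Sigma^+p\,\Sigma^+$. Therefore
\[
K(f^*,p,\tau)=P_j(f)\cdot\Sigma^+p\,\Sigma^+\cdot f_j\cdot\Sigma^+(p\,\Sigma^+)^t\,\tau\,\Sigma^+\,p\tau p\,\Sigma^+,\qquad t=2(r-j-2)+3=2r-2j-1 .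
\]
Since $1\le t\le2r-1$, \eqref{eq:rich2} applies to $v_2$. Also $v_1\in\Sigma^+p\,\Sigma^+$ by \eqref{eq:rich1}. So $w\in K(f^*,p,\tau)$.
\end{proof}

\section{Readings with a long shortest core}

Let $C=2N+1$. In particular $C>2k\ge2$.

\begin{lemma}[Main Lemma]\label{lem:long}
Let $w\in L$ and let $(f,g,u)$ be a reading of $w$ with $|u|$ minimal. If $|u|>C$, then
\begin{enumerate}
\item[(i)] $f_r$ can occur in $u$ only as the last letter;
\item[(ii)] none of $f_0,\dots,f_{r-1}$ occurs in $u$;
\item[(iii)] $f_0,f_1,\dots,f_r$ are pairwise distinct.
\end{enumerate}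
\end{lemma}

\begin{proof}
Write $w=d\,u\,q\,f_r\,u\,g\,q'$ with $d\in D(f,g)$ and $q,q'\in\Sigma^+$. Part (i) is a cut; (ii) and (iii) are restarts.

\emph{(i)} Suppose $u=u_1f_ru_2$ with $u_2\ne\varepsilon$. Then
\[
w=(d\,u_1f_r)\cdot u_2\cdot(q\,f_r\,u_1)\cdot f_r\,u_2\,g\cdot q' .
\]
By \eqref{eq:D}, $d\,u_1f_r\in D(f,g)$. So $(f,g,u_2)$ is a reading of $w$ with a shorter core, a contradiction.

\emph{(ii)} Suppose $u=u_1f_ju_2$ with $0\le j\le r-1$. By \eqref{eq:D} write $d=hd'$ with $h\in P_j(f)$ and $d'\in\Sigma^+$. Since $|u_1|+|u_2|=|u|-1\ge 2N+1$, at least one of $u_1,u_2$ has length at least $N$. If $|u_1|\ge N$, use the $f_j$ in the first copy of $u$: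
\[
w=h\cdot(d'\,u_1)\cdot f_j\cdot(u_2\,q\,f_r\,u_1f_ju_2\,g\,q').
\]
Both brackets contain $u_1$. If $|u_2|\ge N$, use the $f_j$ in the second copy of $u$:
\[
w=h\cdot(d'\,u_1f_ju_2\,q\,f_r\,u_1)\cdot f_j\cdot(u_2\,g\,q').
\]
Both brackets contain $u_2$. In either case Lemma~\ref{lem:restart} yields a reading with core shorter than $2k<|u|$, a contradiction.

\emph{(iii)} Suppose $f_i=f_j$ with $0\le j<i\le r$. We drop the groups $j+1,\dots,i$ from the chain and restart at the $f_r$ in front of the second copy of $u$. Put $j'=j+(r-i)\le r-1$, and let $f^*\in\Sigma^r$ begin with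
\[
f_1,\dots,f_j,\,f_{i+1},\dots,f_r
\]
(these are $j'$ letters; the remaining ones are arbitrary). As usual $f^*_0=e$. Because $f_i=f_j$, we have $f^*_{j+s}=f_{i+s}$ not only for $1\le s\le r-i$ but also for $s=0$; for $j=0$ this says $f^*_0=e=f_0=f_i$. In particular $f^*_{j'}=f_r$. Moreover, $G_{j+s}(f^*)=\Sigma^+f_{i+s}\Sigma^+f_{i+s-1}=G_{i+s}(f)$ for $1\le s\le r-i$, so
\[
P_{j'}(f^*)=P_j(f)\;G_{i+1}(f)\cdots G_r(f)
\]
(for $i=r$ the product $G_{i+1}(f)\cdots G_r(f)$ is empty and $j'=j$). By \eqref{eq:D},
\[
d\in P_j(f)\cdot G_{j+1}(f)\cdots G_i(f)\cdot G_{i+1}(f)\cdots G_r(f)\,\Sigma^+ .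
\]
The part from $G_{j+1}(f)\cdots G_i(f)$ can be absorbed into the following $\Sigma^+$, which is the first factor of $G_{i+1}(f)$ if $i<r$ and the final $\Sigma^+$ if $i=r$. Thus $d\in P_{j'}(f^*)\,\Sigma^+$. Write $d=h\,d''$ with $h\in P_{j'}(f^*)$ and $d''\in\Sigma^+$. Then
\[
w=h\cdot(d''\,u\,q)\cdot f^*_{j'}\cdot(u\,g\,q'),
\]
where the displayed letter is the $f_r$ in front of the second copy of $u$. Both brackets contain $u$, and $|u|\ge N$. Lemma~\ref{lem:restart}, applied to $f^*$ and $j'$, again contradicts the minimality of $|u|$.
\end{proof}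

\section{At most $r+2$ letters: regularity and linearity}

A \emph{minimal core} of $w\in L$ is the core $u$ of a reading of $w$ with $|u|$ minimal.

\paragraph{$|\Sigma|\le r+1$.}
We claim that no $w\in L$ has a minimal core of length greater than $C$. Otherwise, by Lemma~\ref{lem:long}(iii), $\Sigma$ has $r+1$ distinct letters $f_0,\dots,f_r$, so $\Sigma=\{f_0,\dots,f_r\}$. By (i) and (ii), $u$ without its last letter contains none of them. Hence $|u|\le1$, a contradiction. So
\[
L=\bigcup_{f,g}\;\bigcup_{1\le|u|\le C}K(f,g,u)
\]
is a finite union of regular languages.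

\paragraph{$|\Sigma|=r+2$.}
If a minimal core $u$ has length greater than $C$, then $\Sigma\setminus\{f_0,\dots,f_r\}$ consists of a single letter $c$ by (iii), and (i) and (ii) give $u=c^nb$ with $n\ge1$ and $b\in\{\varepsilon,f_r\}$. Therefore
\[
L=\bigcup_{f,g}\;\bigcup_{1\le|u|\le C}K(f,g,u)\;\cup\;\bigcup_{f,g}\;\bigcup_{c\in\Sigma}\;\bigcup_{b\in\{\varepsilon,f_r\}}\;
D(f,g)\cdot\Bigl(\,\bigcup_{n\ge1}c^n\,(b\,\Sigma^+f_r)\,c^n\Bigr)\cdot b\,g\,\Sigma^+ .
\]
``$\supseteq$'' holds by Lemma~\ref{lem:normal}, since the term with given $f,g,c,b$ is $\bigcup_{n\ge1}K(f,g,c^nb)$; we need not record which $c$ can actually occur. All unions except those over $n$ are finite. The union over $n$ is linear, as in Section~\ref{sec:two}, and it is concatenated with regular languages. So $L$ is linear, hence context-free.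

\section{At least $r+2$ letters: words with forced delimiters}

Let $|\Sigma|\ge r+2$. Fix pairwise distinct letters $f_0=e,f_1,\dots,f_r$, put $f=(f_1,\dots,f_r)$ and $\Gamma=\Sigma\setminus\{f_0,\dots,f_r\}\neq\emptyset$, and let
\[
\pi=f_1^3f_0\;f_2^3f_1\;\cdots\;f_{r-1}^3f_{r-2}\;f_r^5f_{r-1},
\qquad
W(v,u)=\pi\,v\,f_r\,u\,f_rf_r\quad(u,v\in\Gamma^+).
\]
For $r=1$ this means $\pi=f_1^5f_0$. The block $f_l^3f_{l-1}$ is the shortest way to announce $f_l$ if the letter and the gaps around it are all to be equal to $f_l$, and $f_r^5f_{r-1}$ announces $f_r$ for both delimiters. These words leave no freedom for the delimiters.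

\begin{lemma}\label{lem:forced}
For $u,v\in\Gamma^+$ we have $W(v,u)\in L$ if and only if $v\in\Sigma^+u\Sigma^+$.
\end{lemma}

\begin{proof}
If $v\in\Sigma^+u\Sigma^+$, then $W(v,u)\in K(f,f_r,u)$: we have $f_l^3f_{l-1}\in G_l(f)$ for $1\le l\le r-1$, $f_r^5f_{r-1}\in\Sigma^+f_r\Sigma^+f_r\Sigma^+f_{r-1}$, and $vf_ruf_rf_r\in\Sigma^+u\,\Sigma^+f_r\,u\,f_r\Sigma^+$.

Conversely, let $W(v,u)\in K(\hat f,\hat g,\hat u)$. Then $W(v,u)=h_1h_2\cdots h_{r-1}s$ with
\[
h_l\in G_l(\hat f)=\Sigma^+\hat f_l\,\Sigma^+\hat f_{l-1},\qquad
s\in\Sigma^+\hat f_r\,\Sigma^+\hat g\,\Sigma^+\hat f_{r-1}\,\Sigma^+\,\hat u\,\Sigma^+\,\hat f_r\,\hat u\,\hat g\,\Sigma^+ .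
\]
We show by induction that $\hat f_l=f_l$ and $h_l=f_l^3f_{l-1}$ for $1\le l\le r-1$. Let $0\le j<r-1$ and suppose this holds for $1\le l\le j$. Then $\hat f_j=f_j$ (for $j=0$ both are $e$). After removal of $h_1\cdots h_j$ the word begins with $f_{j+1}^3f_j$ and contains $f_j$ only once: the later blocks contain only letters $f_l$ with $l>j$, and so does the rest apart from letters of $\Gamma$. Since $h_{j+1}$ is a prefix of this word and ends with $\hat f_j=f_j$, we get $h_{j+1}=f_{j+1}^3f_j$. This lies in $\Sigma^+\hat f_{j+1}\Sigma^+f_j$, so $\hat f_{j+1}=f_{j+1}$.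

Hence $\hat f_{r-1}=f_{r-1}$ and $s=f_r^5f_{r-1}\,v\,f_r\,u\,f_rf_r$. Again $f_{r-1}$ occurs only once in $s$. So $f_r^5f_{r-1}\in\Sigma^+\hat f_r\Sigma^+\hat g\,\Sigma^+f_{r-1}$, whence $\hat f_r=\hat g=f_r$, and
\[
v\,f_r\,u\,f_rf_r\in\Sigma^+\,\hat u\,\Sigma^+\,f_r\,\hat u\,f_r\,\Sigma^+ .
\]
Lemma~\ref{lem:delim} with $a=f_r$ gives $v\in\Sigma^+u\Sigma^+$.
\end{proof}

For $u,v\in\Gamma^+$ the condition $v\in\Sigma^+u\Sigma^+$ is the same as $v\in\Gamma^+u\,\Gamma^+$. So Lemma~\ref{lem:forced} is the hypothesis of Lemma~\ref{lem:negative} for $a=f_r$ and the present $\pi$ and $\Gamma$. If $|\Sigma|=r+2$, it follows that $L$ is not regular. If $|\Sigma|\ge r+3$, then $|\Gamma|\ge2$ and $L$ is not context-free. Together with the previous section this proves Theorem~\ref{thm:sharp} for $r\ge1$; the case $r=0$ was proved in Section~\ref{sec:two}. Theorem~\ref{thm:main} is the case $|\Sigma|=r+2$, $r\ge1$. \qed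

\begin{thebibliography}{1}
\bibitem{source} \emph{Regular and Context-Free Pattern Languages Over Small Alphabets}, \url{https://core.ac.uk/download/288379875.pdf}.
\end{thebibliography}

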